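\title{Automorphisms of infinite-dimensional simple $C^*$-algebras are not classifiable by countable structures}

\begin{abstract}
We show that for a simple separable unital $C^*$-algebra $A$, conjugacy in $\operatorname{Aut}(A)$ is classifiable by countable structures only if $A$ is finite-dimensional, in which case it is smooth. The obstruction is found among inner automorphisms close to the identity. From an element of square zero whose modulus has infinite spectrum we build a family of inner automorphisms indexed by $\mathbb R^{\mathbb N}$, and we apply Hjorth's turbulence theorem to the translation action of $c_0$. The same method shows that a separable unital $C^*$-algebra with classifiable automorphisms is of type I and that its infinite-dimensional irreducible representations have image $K(H)+\mathbb C1$.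
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $A$ denotes a nonzero separable unital $C^*$-algebra. An \emph{automorphism} of $A$ is a bijection $\alpha:A\to A$ that preserves all the operations; it then preserves the norm. With the topology of pointwise norm convergence, the automorphism group $\operatorname{Aut}(A)$ is a Polish group. Automorphisms $\alpha,\beta$ are \emph{conjugate} if $\beta=\gamma\alpha\gamma^{-1}$ for some $\gamma\in\operatorname{Aut}(A)$, that is, if the systems $(A,\alpha)$ and $(A,\beta)$ are isomorphic. A unitary $w\in A$ defines the \emph{inner} automorphism $\operatorname{Ad}(w)(a)=waw^*$.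

We ask what kind of invariant can decide whether two automorphisms are conjugate. Let $E$ be an equivalence relation on a subset $Y$ of a Polish space, where $Y$ carries the relative Borel structure, and let $F$ be an equivalence relation on a Polish space $Z$. A \emph{Borel reduction} of $E$ to $F$ is a Borel map $\theta:Y\to Z$ with $y\mathrel{E}y'\Leftrightarrow\theta(y)\mathrel{F}\theta(y')$; it computes, in a definable way, a complete invariant for $E$ with values in $Z/F$. The relation $E$ is \emph{smooth} if it has a Borel reduction to equality on a Polish space. For a countable language $L$ consisting of relation symbols $S$ of arities $a(S)$, the $L$-structures with universe $\mathbb N$ form the compact metrizable space $\operatorname{Mod}(L)=\prod_{S\in L}2^{\mathbb N^{a(S)}}$ (functions and constants are coded by their graphs). The relation $E$ is \emph{classifiable by countable structures}, or briefly \emph{classifiable}, if it has a Borel reduction to isomorphism on some $\operatorname{Mod}(L)$. Smooth relations have invariants such as numbers or sequences of numbers; classifiable relations may use countable groups,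 graphs or Boolean algebras up to isomorphism. A smooth relation is classifiable: if $(B_n)$ is a countable basis of $Z$, then $z\mapsto(\mathbb N,<,\{n:z\in B_n\})$ reduces equality on $Z$ to isomorphism, because $(\mathbb N,<)$ has no nontrivial automorphism.

Three cases frame the question.
\begin{itemize}
\item For $A=M_k(\mathbb C)$ every automorphism is inner, and $\operatorname{Ad}(w)$ is conjugate to $\operatorname{Ad}(w')$ exactly when $w'$ is unitarily equivalent to a scalar multiple of $w$. The list of eigenvalues of $w$, up to order and a common rotation, is a complete invariant.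
\item For a compact metrizable space $X$ one has $\operatorname{Aut}(C(X))\cong\operatorname{Homeo}(X)$ as Polish groups. If $X$ is zero-dimensional, conjugacy in $\operatorname{Aut}(C(X))$ is classifiable. The invariant is the countable Boolean algebra of projections of $C(X)$ together with the permutation that the automorphism induces on it.
\item For the Jiang--Su algebra $\mathcal Z$, the conjugation action of $\operatorname{Aut}(\mathcal Z)$ on itself is generically turbulent. More generally, if $A$ is $\mathcal Z$-stable, that is, $A\otimes\mathcal Z\cong A$, then conjugacy in $\operatorname{Aut}(A)$ is not classifiable.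
\end{itemize}
These cases serve as orientation only and are not used in the proofs. So infinite dimension alone does not prevent classification, while a tensor factor $\mathcal Z$ does. Recall that $A$ is \emph{simple} if it has no nontrivial closed two-sided ideals. The following problem is taken from \cite{OWR}.

\medskip\noindent\textbf{Question.} \emph{Is there an infinite-dimensional simple separable unital $C^*$-algebra $A$ such that conjugacy in $\operatorname{Aut}(A)$ is classifiable by countable structures?}\medskip

In the zero-dimensional case the invariant is countable because distinct projections of $C(X)$ are at distance $1$, so that no projection can be moved a little. In a noncommutative algebra unitaries close to $1$ move elements by small amounts, and one guesses that in infinite dimension these small motions accumulate to something that no countable structure records. The difficulty is that a simple algebra about which nothing else is assumed comes with no tensor factor and no visible supply of automorphisms other than the inner ones. A proof that the answer is no must therefore work with inner automorphisms,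 and it must control their conjugacy under an automorphism group of which nothing is known. The answer is indeed no.

\begin{theorem}\label{thm:simple}
For a simple separable unital $C^*$-algebra $A$ the following are equivalent:
\begin{itemize}
\item[(i)] $\dim A<\infty$;
\item[(ii)] conjugacy in $\operatorname{Aut}(A)$ is smooth;
\item[(iii)] conjugacy in $\operatorname{Aut}(A)$ is classifiable by countable structures.
\end{itemize}
\end{theorem}

Thus, among simple separable unital $C^*$-algebras, classifiability holds exactly for the matrix algebras $M_k(\mathbb C)$. Simplicity enters only to produce two elements with the following property. Write $|u|=(u^*u)^{1/2}$ and $\sigma(\cdot)$ for the spectrum.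

\begin{definition}\label{def:N}
A $C^*$-algebra $Q$, not necessarily unital, satisfies \emph{condition} (N) if there are $b_0,u\in Q$ with $b_0=b_0^*$ and
\[
b_0u=u,\qquad ub_0=0,\qquad \sigma(|u|)\ \text{infinite}.
\]
\end{definition}

The element $u$ is nilpotent: $u^2=u(b_0u)=(ub_0)u=0$. If $b_0$ is a projection, the two equations say that $u$ lies in the off-diagonal corner $b_0Q(1-b_0)$. Condition (N) fails in commutative algebras, where $u=b_0u=ub_0=0$, and in finite-dimensional algebras, where all spectra are finite. Let $c_0$ be the Banach space of real null sequences with the supremum norm, and give $\mathbb R^{\mathbb N}$ the product topology.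

\begin{theorem}\label{thm:main}
Let $A$ be a separable unital $C^*$-algebra that satisfies \textup{(N)}, and let $\varepsilon\in(0,1]$. There is a continuous map $\varphi:\mathbb R^{\mathbb N}\to\operatorname{Aut}(A)$ such that:
\begin{itemize}
\item[(1)] every $\varphi(x)$ is inner and $\|\varphi(x)-\mathrm{id}\|\le2\varepsilon$;
\item[(2)] if $x-y\in c_0$, then $\varphi(x)$ and $\varphi(y)$ are conjugate by an inner automorphism;
\item[(3)] for each conjugacy class $\mathcal C$ of $\operatorname{Aut}(A)$, the set $\varphi^{-1}(\mathcal C)$ is meager.
\end{itemize}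
Consequently conjugacy in $\operatorname{Aut}(A)$ is not classifiable by countable structures. This already holds for the restriction of conjugacy to the set of inner automorphisms $\alpha$ with $\|\alpha-\mathrm{id}\|\le2\varepsilon$.
\end{theorem}

Condition (N) also holds in many algebras that are not simple. The next theorem is not needed for the answer to the question. The notion of type I is recalled in Section~\ref{sec:nonsimple}, and $K(H)$ denotes the compact operators on a Hilbert space $H$.

\begin{theorem}\label{thm:nonsimple}
Let $A$ be a separable unital $C^*$-algebra.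
\begin{itemize}
\item[(a)] If conjugacy in $\operatorname{Aut}(A)$ is classifiable, then $A$ is of type I, and every infinite-dimensional irreducible representation $\pi:A\to B(H)$ has image exactly $K(H)+\mathbb C1$.
\item[(b)] If $n\ge2$ and $B$ is separable, unital and nonzero, then conjugacy in $\operatorname{Aut}(M_n(B))$ is classifiable if and only if $\dim B<\infty$.
\end{itemize}
\end{theorem}

Section~\ref{sec:turb} reduces non-classifiability to properties (2) and (3) of Theorem~\ref{thm:main}. Section~\ref{sec:model} carries out the construction by hand for convergent sequences of $2\times2$ matrices and isolates four properties of it. These properties yield the map $\varphi$ (Section~\ref{sec:phi}) and can be realized in every algebra with (N) (Section~\ref{sec:family}). Sections~\ref{sec:simple} and~\ref{sec:nonsimple} verify (N) in the cases of Theorems~\ref{thm:simple} and~\ref{thm:nonsimple}.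

\subsection*{Facts about $C^*$-algebras}
The spectrum of an element of a non-unital algebra is taken in the unitization. Passing to a $C^*$-subalgebra changes a spectrum at most by the point $0$, so ``infinite spectrum'' does not depend on the ambient algebra. For $a=a^*$ and continuous $f:\mathbb R\to\mathbb C$, the functional calculus gives $f(a)$ with $\|f(a)\|=\max_{\sigma(a)}|f|$ and $\sigma(f(a))=f(\sigma(a))$. A $*$-homomorphism $q$ is contractive, satisfies $\sigma(q(a))\subseteq\sigma(a)\cup\{0\}$, and satisfies $q(f(a))=f(q(a))$ if $q$ is unital or $f(0)=0$. We often use the following rule: for $a=a^*$, $\lambda\in\mathbb R$ and continuous $f$,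
\begin{equation}\label{eq:eigen}
ay=\lambda y\ \Rightarrow\ f(a)y=f(\lambda)y,\qquad\quad ya=\lambda y\ \Rightarrow\ yf(a)=f(\lambda)y .
\end{equation}
It holds for polynomials, and $f$ is a uniform limit of polynomials on an interval containing $\sigma(a)\cup\{\lambda\}$.

Every unital $C^*$-algebra is isomorphic to a unital $C^*$-subalgebra of some $B(H)$. An operator $y\in B(H)$ has a \emph{polar decomposition} $y=v|y|$, where $v\in B(H)$ maps $\overline{|y|H}=\overline{y^*H}$ isometrically onto $\overline{yH}$ and vanishes on the orthogonal complement $\ker y$; so $v^*v$ is the projection onto $\overline{|y|H}$. If $y\in A\subseteq B(H)$, then $|y|\in A$, but in general $v\notin A$. Finally, irreducible representations of $A$ are unital, they separate the points of $A$, and they send central elements to scalars (Schur's lemma).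

\section{Turbulence and smoothness}\label{sec:turb}

Let a Polish group $G$ act continuously on a Polish space $X$. For $x\in X$, an open set $U\ni x$ and an open set $V\ni1_G$, the \emph{local orbit} $\mathcal O(x,U,V)$ is the set of points that can be reached from $x$ by steps from $V$ without leaving $U$: it consists of all $y$ for which there are $x=x^0,x^1,\dots,x^K=y$ in $U$ with $x^{k+1}\in V\cdot x^k$ for all $k<K$. A set is \emph{somewhere dense} if its closure has nonempty interior, \emph{meager} if it is a countable union of sets that are not somewhere dense, and \emph{comeager} if its complement is meager. The action is \emph{turbulent} if all orbits are dense and meager and all local orbits are somewhere dense.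

\begin{theorem}[Hjorth; {\cite[Ch.~3]{Hjorth}, \cite[Ch.~10]{Gao}}]\label{thm:hjorth}
Let a Polish group $G$ act continuously and turbulently on a Polish space $X$. If $\theta:X\to\operatorname{Mod}(L)$ is a Borel map that sends points of the same orbit to isomorphic structures, then $\theta$ maps some comeager set into a single isomorphism class.
\end{theorem}

\begin{lemma}\label{lem:c0}
The translation action of $c_0$ on $\mathbb R^{\mathbb N}$ is continuous and turbulent.
\end{lemma}

\begin{proof}
The action is continuous because each coordinate of $x+d$ depends continuously on $(d,x)$. Orbits are dense because $c_0$ contains all finitely supported sequences. The orbit $x+c_0$ is contained in $\bigcup_N\{y:|y_n-x_n|\le1\text{ for all }n\ge N\}$. Each set in this union is closed and has empty interior, since a basic open set restricts only finitely many coordinates; so orbits are meager. Let $U\ni x$ and $V\ni0$ be open. Shrinking $U$ and $V$ only shrinks the local orbit, so we may assume that $V=\{d:\|d\|<\delta\}$ and that $U$ is a basic open set given by open intervals in finitely many coordinates. Such a $U$ is convex.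 If $d\in c_0$ and $x+d\in U$, take an integer $K>\|d\|/\delta$: the points $x+\frac kKd$ $(k=0,\dots,K)$ lie in $U$ and the steps $\frac1Kd$ lie in $V$. Hence $\mathcal O(x,U,V)=U\cap(x+c_0)$, which is dense in $U$.
\end{proof}

\begin{corollary}\label{cor:criterion}
Let $E$ be an equivalence relation on a subset $Y$ of a Polish space, and let $\varphi:\mathbb R^{\mathbb N}\to Y$ be continuous. Suppose that $x-y\in c_0$ implies $\varphi(x)\mathrel{E}\varphi(y)$ and that the preimage under $\varphi$ of each $E$-class is meager. Then $E$ is not classifiable by countable structures.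
\end{corollary}

\begin{proof}
Suppose that $\theta:Y\to\operatorname{Mod}(L)$ is a Borel reduction of $E$ to isomorphism. Then $\theta\circ\varphi$ is Borel and sends points of the same $c_0$-orbit to isomorphic structures. By Lemma~\ref{lem:c0} and Theorem~\ref{thm:hjorth}, it maps a comeager set into one isomorphism class. Since $\theta$ is a reduction, $\varphi$ maps this set into one $E$-class, so the set is also meager. This contradicts the Baire category theorem.
\end{proof}

Note that $\varphi$ need not be a reduction: we never have to determine exactly when $\varphi(x)$ and $\varphi(y)$ are equivalent, only to show that equivalence is rare. This is what makes it possible to handle an unknown automorphism group. At the other extreme lies the finite-dimensional case, where simplicity plays no role.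

\begin{proposition}\label{prop:findim}
If $\dim A<\infty$, then conjugacy in $\operatorname{Aut}(A)$ is smooth.
\end{proposition}

\begin{proof}
On the finite-dimensional space of linear maps $A\to A$, pointwise convergence is convergence in operator norm. The group $G=\operatorname{Aut}(A)$ is bounded in this space. It is also closed, because a limit of automorphisms is an isometric $*$-homomorphism, which is bijective by finite dimension. So $G$ is compact, and each conjugacy class $[\alpha]=\{\gamma\alpha\gamma^{-1}:\gamma\in G\}$ is compact. Since automorphisms are isometries, $\|\gamma\alpha\gamma^{-1}-\gamma\beta\gamma^{-1}\|=\|\alpha-\beta\|$, so the Hausdorff distance between $[\alpha]$ and $[\beta]$ is at most $\|\alpha-\beta\|$. Thus $\alpha\mapsto[\alpha]$ is a continuous map from $G$ to the compact metric space of nonempty compact subsets of $G$ with the Hausdorff metric, and it reduces conjugacy to equality.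
\end{proof}

\section{The model: convergent sequences of $2\times2$ matrices}\label{sec:model}

Let $e_{ij}$ be the matrix units of $M_2=M_2(\mathbb C)$. For $\tau\in\mathbb R$ put
\[
R(\tau)=\begin{pmatrix}\cos\tau&\sin\tau\\-\sin\tau&\cos\tau\end{pmatrix},\qquad P(\tau)=R(\tau)e_{22}R(\tau)^* .
\]
Then $R(\tau)R(\tau')=R(\tau+\tau')$, and $P(\tau)$ is the projection onto the line spanned by $(\sin\tau,\cos\tau)$. We need three estimates:
\begin{equation}\label{eq:2x2}
\|R(\tau)-1\|\le|\tau|,\qquad \|P(\tau)-P(\tau')\|=|\sin(\tau-\tau')|,\qquad \|e_{11}P(\tau)\|=|\sin\tau| .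
\end{equation}
The first holds because the unitary $R(\tau)$ has eigenvalues $e^{\pm i\tau}$. For the second, $P(\tau)-P(\tau')$ is self-adjoint with trace $0$, and its square has trace $2-2\operatorname{tr}(P(\tau)P(\tau'))=2-2\cos^2(\tau-\tau')$; so its eigenvalues are $\pm\sin(\tau-\tau')$. For the third, $\|e_{11}P(\tau)\|^2=\|e_{11}P(\tau)e_{11}\|=\sin^2\tau$.

In $M_2$ itself, for fixed $s$, the automorphisms $\operatorname{Ad}(e^{isP(\tau)})$ are all conjugate: the angle $\tau$ can be rotated away. With infinitely many copies of $M_2$, each angle can still be rotated away, but not all of them at once.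

Let $A$ be the $C^*$-algebra of convergent sequences $a=(a_n)_{n\ge1}$ in $M_2$, with the supremum norm, and let $s_n=2^{-n}$. The elements $b_0=(e_{11})_n$ and $u=(s_ne_{12})_n$ witness (N), since $e_{11}e_{12}=e_{12}$, $e_{12}e_{11}=0$ and $|u|=(s_ne_{22})_n$. For $x\in\mathbb R^{\mathbb N}$ rotate the $n$th entry by the angle $x_n$:
\[
u_x=\bigl(s_nR(x_n)e_{12}R(x_n)^*\bigr)_n,\qquad h_x=\bigl(s_nP(x_n)\bigr)_n .
\]
Both are null sequences, so they lie in $A$ whatever $x$ is. We record four properties.

\emph{Continuity.} We have $0\le h_x\le1$, and \eqref{eq:2x2} gives $\|h_x-h_y\|\le\max\{s_{N+1},\max_{n\le N}|x_n-y_n|\}$ for every $N$. So $x\mapsto h_x$ is norm continuous for the product topology. Both this and the relation $h_x\in A$ rest on $s_n\to0$: if $s_n$ converged to a positive number, $(s_nP(x_n))_n$ would converge only when $(P(x_n))_n$ does.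

\emph{Small rotations are inner.} If $x-y\in c_0$, then $W=(R(x_n-y_n))_n$ converges to $1$, so $W$ is a unitary of $A$, and $Wh_yW^*=h_x$.

\emph{Nilpotence.} We have $u_x^2=0$ and $u_x^*u_x=(s_n^2P(x_n))_n=h_x^2$, so $h_x=|u_x|$.

\emph{The element $b_0$ reads the angles.} Let $G_n:[0,1]\to[0,1]$ be continuous with $G_n(s_n)=1$, $G_n(0)=0$ and $G_n(s_m)=0$ for $m\ne n$. Then $G_n(h_x)$ has $n$th entry $P(x_n)$ and all other entries $0$, so $\|b_0G_n(h_x)\|=|\sin x_n|$.

The last property is what limits conjugacy. Suppose that an automorphism $\alpha$ carries $h_x$ to $h_y$. It then carries $G_n(h_x)$ to $G_n(h_y)$, so $|\sin y_n|=\|\alpha^{-1}(b_0)G_n(h_x)\|$ for all $n$. For fixed $x$, the single element $\alpha^{-1}(b_0)\in A$ determines all the numbers $|\sin y_n|$, and an approximation of it determines them with an error that is uniform in $n$. As $A$ is separable, countably many approximations serve for all $\alpha$, and each of them confines $y$ to a nowhere dense set.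

\begin{remark}\label{rem:b0}
The element $b_0$ cannot be dropped from (N). Let $A_0\subseteq A$ be the algebra of sequences that converge to a scalar matrix. It contains $u$, $u_x$ and $h_x$, but not $b_0$, and the first three properties hold in $A_0$. For any $x$, conjugation by the bounded sequence $(R(x_n))_n$ maps $A_0$ onto itself and carries $h_0$ to $h_x$. So the automorphisms $\operatorname{Ad}(e^{i\varepsilon h_x})$ of $A_0$ are all conjugate.
\end{remark}

We give a name to the structure found in the model.

\begin{definition}\label{def:family}
A \emph{rotation family} in $A$ consists of elements $h_x\in A$ $(x\in\mathbb R^{\mathbb N})$, an element $b_0\in A$ and continuous functions $G_n:[0,1]\to[0,1]$ $(n\in\mathbb N)$ such that: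
\begin{itemize}
\item[(F1)] $0\le h_x\le1$, and $x\mapsto h_x$ is norm continuous;
\item[(F2)] if $x-y\in c_0$, then $h_x=Wh_yW^*$ for some unitary $W\in A$;
\item[(F3)] for each $x$ there is $u_x\in A$ with $u_x^2=0$ and $h_x=|u_x|$;
\item[(F4)] $\|b_0G_n(h_x)\|=|\sin x_n|$ for all $x$ and $n$.
\end{itemize}
\end{definition}

\section{From a rotation family to automorphisms}\label{sec:phi}

We pass from $h_x$ to the automorphism $\operatorname{Ad}(e^{i\varepsilon h_x})$. This step can lose information, since $\operatorname{Ad}(e^{i\varepsilon h})$ does not change when a central self-adjoint element is added to $h$. Property (F3) removes the ambiguity by pinning the bottom of the spectrum to $0$ in every irreducible representation.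

\begin{lemma}\label{lem:rigid}
Let $\varepsilon\in(0,1]$. Let $h=|p|$ and $k=|q|$, where $p,q\in A$ satisfy $p^2=q^2=0$ and $\|p\|,\|q\|\le1$. If $\operatorname{Ad}(e^{i\varepsilon h})=\operatorname{Ad}(e^{i\varepsilon k})$, then $h=k$.
\end{lemma}

\begin{proof}
Let $\rho$ be an irreducible representation of $A$, and put $T=\sigma(\rho(h))$ and $S=\sigma(\rho(k))$, subsets of $[0,1]$. We first show that $0\in T$. Otherwise $\rho(p)^*\rho(p)=\rho(h)^2$ is invertible, so $\rho(p)$ has a left inverse. Then $\rho(p)^2=0$ gives $\rho(p)=0$ and $\rho(h)=0$, which is not invertible. The same argument with $q$ gives $0\in S$.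

The equality of the two automorphisms says that $z=e^{-i\varepsilon h}e^{i\varepsilon k}$ commutes with every element of $A$. So $\rho(z)=\lambda1$ with $|\lambda|=1$, and $e^{i\varepsilon\rho(k)}=\lambda e^{i\varepsilon\rho(h)}$. Taking spectra, $e^{i\varepsilon S}=\lambda e^{i\varepsilon T}$. From $0\in T$ we get $\lambda\in e^{i\varepsilon S}\subseteq e^{i[0,1]}$, and from $0\in S$ we get $\bar\lambda\in e^{i\varepsilon T}\subseteq e^{i[0,1]}$. The arcs $e^{i[0,1]}$ and $e^{i[-1,0]}$ meet only in $1$, so $\lambda=1$. The continuous logarithm on the arc $e^{i[0,1]}$, applied to $e^{i\varepsilon\rho(k)}=e^{i\varepsilon\rho(h)}$, gives $\rho(k)=\rho(h)$. Irreducible representations separate points, so $k=h$.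
\end{proof}

\begin{proposition}\label{prop:phi}
Let $A$ have a rotation family and let $\varepsilon\in(0,1]$. Then $\varphi(x)=\operatorname{Ad}(e^{i\varepsilon h_x})$ is a continuous map $\mathbb R^{\mathbb N}\to\operatorname{Aut}(A)$ with properties \textup{(1)--(3)} of Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}
For unitaries $w,w'$ the identity $waw^*-w'aw'^*=(w-w')aw^*+w'a(w-w')^*$ gives $\|\operatorname{Ad}(w)-\operatorname{Ad}(w')\|\le2\|w-w'\|$. With (F1) and the norm continuity of the exponential, this shows that $\varphi$ is continuous. It also gives $\|\varphi(x)-\mathrm{id}\|\le2\|e^{i\varepsilon h_x}-1\|\le2\varepsilon$, which is (1). For every $\alpha\in\operatorname{Aut}(A)$,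
\begin{equation}\label{eq:conj}
\alpha\varphi(x)\alpha^{-1}=\operatorname{Ad}\bigl(\alpha(e^{i\varepsilon h_x})\bigr)=\operatorname{Ad}\bigl(e^{i\varepsilon\alpha(h_x)}\bigr).
\end{equation}
With $\alpha=\operatorname{Ad}(W)$ and $W$ from (F2), this gives $\operatorname{Ad}(W)\varphi(y)\operatorname{Ad}(W)^{-1}=\varphi(x)$, which is (2).

For (3), let $\mathcal C$ be a conjugacy class with $M=\varphi^{-1}(\mathcal C)\neq\emptyset$. Fix $x\in M$ and a dense sequence $(a_j)$ in $A$, and put
\[
\gamma_{j,n}=\|a_jG_n(h_x)\|,\qquad F_j=\bigl\{y\in\mathbb R^{\mathbb N}:\bigl||\sin y_n|-\gamma_{j,n}\bigr|\le\tfrac14\ \text{for all }n\bigr\}.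
\]
Each $F_j$ is closed. It has empty interior: a basic open set leaves some coordinate $y_n$ free, so it contains points with $|\sin y_n|=0$ and points with $|\sin y_n|=1$, and $0$ and $1$ are not both within $\frac14$ of $\gamma_{j,n}$. It remains to show that $M\subseteq\bigcup_jF_j$.

Let $y\in M$ and choose $\alpha$ with $\alpha\varphi(x)\alpha^{-1}=\varphi(y)$. By (F3), $\alpha(h_x)=|\alpha(u_x)|$ with $\alpha(u_x)^2=0$, and $h_y=|u_y|$ with $u_y^2=0$; the norms of $\alpha(u_x)$ and $u_y$ equal those of $h_x$ and $h_y$. So \eqref{eq:conj} and Lemma~\ref{lem:rigid} give $\alpha(h_x)=h_y$, and hence $\alpha(G_n(h_x))=G_n(h_y)$. By (F4), and because $\alpha^{-1}$ is isometric,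
\[
|\sin y_n|=\|b_0G_n(h_y)\|=\|\alpha^{-1}(b_0)G_n(h_x)\|\qquad(n\in\mathbb N).
\]
Choose $j$ with $\|\alpha^{-1}(b_0)-a_j\|\le\frac14$. As $\|G_n(h_x)\|\le1$, the right-hand side is within $\frac14$ of $\gamma_{j,n}$ for all $n$. Thus $y\in F_j$.
\end{proof}

For the model algebra the proof of Theorem~\ref{thm:main} is now complete up to an appeal to Corollary~\ref{cor:criterion}. This algebra is $M_2(C(X))$, where $X$ is a convergent sequence together with its limit. So the automorphisms of $C(X)$ are classifiable, while those of $M_2(C(X))$ are not.

\section{A rotation family from condition (N)}\label{sec:family}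

Let $b_0,u\in A$ be as in (N). Three features of the model are missing. The spectrum of $|u|$ need not accumulate at $0$; the algebra $A$ need not contain matrix units; and the points of $\sigma(|u|)$ need not be isolated, so that $A$ need not contain spectral projections of $|u|$. We repair these in turn.

\begin{lemma}\label{lem:normalize}
If $A$ satisfies \textup{(N)}, then $b_0$ and $u$ can be chosen so that $\|u\|\le1$ and $0$ is an accumulation point of $\sigma(|u|)$.
\end{lemma}

\begin{proof}
Scale $u$ so that $\|u\|\le1$. The infinite compact set $\sigma(|u|)\subseteq[0,1]$ has an accumulation point $s_\infty$. Put $r(t)=|t-s_\infty|$ and $u'=u\,r(|u|)$. Then $b_0u'=u'$. From $|u|^2b_0=u^*ub_0=0$ and \eqref{eq:eigen} we get $|u|b_0=0$ and then $r(|u|)b_0=r(0)b_0$, so $u'b_0=r(0)ub_0=0$. Moreover $u'^*u'=r(|u|)|u|^2r(|u|)$, so $|u'|=q(|u|)$ with $q(t)=t|t-s_\infty|$, and $0\le q\le1$ on $[0,1]$. If $t_k\in\sigma(|u|)\setminus\{0,s_\infty\}$ and $t_k\to s_\infty$, then the numbers $q(t_k)\in\sigma(|u'|)$ are positive and tend to $0$. Replace $u$ by $u'$.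
\end{proof}

Matrix units exist in $B(H)$, where the polar decomposition provides them. They need not lie in $A$, but their products with functions of $|u|$ that vanish at $0$ do. The next lemma organizes this as a matrix-valued functional calculus. Let $C_0((0,1])$ be the algebra of continuous functions on $[0,1]$ that vanish at $0$, and let $\mathcal E=C_0((0,1],M_2)$ be the $C^*$-algebra of continuous $F:[0,1]\to M_2$ with $F(0)=0$. For $f\in C_0((0,1])$ and $m\in M_2$, write $f\otimes m$ for the function $t\mapsto f(t)m$.

\begin{lemma}\label{lem:psi}
Let $b_0,u\in A$ be as in \textup{(N)} with $\|u\|\le1$. There is a $*$-homomorphism $\psi:\mathcal E\to A$ such that, for $F\in\mathcal E$, $f\in C_0((0,1])$ and $m\in M_2$,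
\begin{equation}\label{eq:psi}
b_0\psi(F)=\psi(e_{11}F),\qquad \|\psi(f\otimes m)\|=\|m\|\max_{\sigma(|u|)}|f| .
\end{equation}
\end{lemma}

\begin{proof}
Represent $A\subseteq B(H)$ unitally, and put $H_1=\overline{uH}$ and $H_2=\overline{u^*H}=\overline{|u|H}$. Since $b_0u=u$, the operator $b_0$ is the identity on $H_1$. Since $b_0u^*=(ub_0)^*=0$, it vanishes on $H_2$. Eigenspaces of a self-adjoint operator for different eigenvalues are orthogonal, so $H=H_1\oplus H_2\oplus H_0$ with $H_0=(H_1\oplus H_2)^\perp$. Let $u=v|u|$ be the polar decomposition and let $a$ be the restriction of $|u|$ to $H_2$, so $0\le a\le1$. Identify $H_1$ with $H_2$ by the unitary $v|_{H_2}:H_2\to H_1$. Both $u$ and $|u|$ vanish on $H_2^\perp$, and $u\xi=va\xi$ for $\xi\in H_2$. Hence on $H=(H_2\oplus H_2)\oplus H_0$,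
\[
u=\begin{pmatrix}0&a\\0&0\end{pmatrix}\oplus0,\qquad |u|=\begin{pmatrix}0&0\\0&a\end{pmatrix}\oplus0,\qquad |u^*|=\begin{pmatrix}a&0\\0&0\end{pmatrix}\oplus0 .
\]
For $F=(F_{ij})\in\mathcal E$ define
\[
\psi(F)=\begin{pmatrix}F_{11}(a)&F_{12}(a)\\F_{21}(a)&F_{22}(a)\end{pmatrix}\oplus0\ \in B(H).
\]
Since $f\mapsto f(a)$ is a $*$-homomorphism, so is its entrywise extension $\psi$.

The image lies in $A$. For $k\ge1$, $\psi$ sends $t^k\otimes e_{12}$, $t^k\otimes e_{21}$, $t^k\otimes e_{11}$, $t^k\otimes e_{22}$ to $u|u|^{k-1}$, $|u|^{k-1}u^*$, $|u^*|^k$, $|u|^k$, respectively (with $|u|^0=1$), and these lie in $A$. The functions $t^k\otimes e_{ij}$ span a dense subspace of $\mathcal E$, the map $\psi$ is continuous, and $A$ is closed.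

The range of $\psi(F)$ is contained in $H_1\oplus H_2$, where $b_0$ acts as the projection onto the first summand. So left multiplication by $b_0$ keeps the first row of $\psi(F)$ and erases the second; this is the first identity in \eqref{eq:psi}. On $H_2\oplus H_2=\mathbb C^2\otimes H_2$ the operator $\psi(f\otimes m)$ is $m\otimes f(a)$, of norm $\|m\|\,\|f(a)\|$. Finally $\|f(a)\|=\|f(|u|)\|=\max_{\sigma(|u|)}|f|$, because $f(|u|)=0\oplus f(a)\oplus0$ when $f(0)=0$.
\end{proof}

The first identity in \eqref{eq:psi} is the role of $b_0$: the constant function $e_{11}$ is not in $\mathcal E$, and $b_0$ is an element of $A$ that acts on $\psi(\mathcal E)$ in its place. In the model, $a$ is diagonal with eigenvalues $s_n$ and $\psi(F)=(F(s_n))_n$.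

It remains to choose the rotations. In the model the angle was a function on the discrete set $\{s_n\}$. Now it has to be a continuous function $\theta_x$ on $(0,1]$, and we let it equal $x_n$ on a whole neighborhood of a spectral point $s_n$. A narrower bump function $G_n$ supported in that neighborhood then takes over the role of the spectral projection.

\begin{proposition}\label{prop:family}
If $A$ satisfies \textup{(N)}, then $A$ has a rotation family.
\end{proposition}

\begin{proof}
Take $b_0,u$ as in Lemma~\ref{lem:normalize} and $\psi$ as in Lemma~\ref{lem:psi}. Fix $s_1>s_2>\cdots\to0$ in $\sigma(|u|)\cap(0,1]$. Put $s_0=2$, $\delta_n=\frac13\min\{s_n-s_{n+1},s_{n-1}-s_n\}$ and $J_n=[s_n-\delta_n,s_n+\delta_n]$. Then $J_n\subseteq(s_{n+1},s_{n-1})$, and $J_{n+1}$ lies strictly to the left of $J_n$ because $\delta_n+\delta_{n+1}\le\frac23(s_n-s_{n+1})$. So the $J_n$ are pairwise disjoint and each $[\eta,1]$ with $\eta>0$ meets only finitely many of them. With $\tau_+=\max\{\tau,0\}$, define on $[0,1]$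
\[
f_n(t)=\min\bigl\{1,\,(2-2|t-s_n|/\delta_n)_+\bigr\},\qquad G_n(t)=(1-2|t-s_n|/\delta_n)_+ .
\]
These functions are continuous with values in $[0,1]$ and vanish outside $J_n$. Moreover $G_n(s_n)=1$, and $f_n(t)=1$ whenever $G_n(t)\ne0$. For $x\in\mathbb R^{\mathbb N}$ put $\theta_x(t)=\sum_nx_nf_n(t)$. The sum is locally finite on $(0,1]$, so $\theta_x$ is continuous there; it is linear in $x$; and at each $t$ at most one term is nonzero. Therefore, writing $\eta_N=\min J_N\to0$, we have for every $d\in\mathbb R^{\mathbb N}$
\begin{equation}\label{eq:theta}
|\theta_d(t)|\le\max_{n\le N}|d_n|\ \ (t\ge\eta_N),\qquad |\theta_d(t)|\le\sup_{n>N}|d_n|\ \ (0<t<\eta_N).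
\end{equation}
For $0<t\le1$ let
\[
U_x(t)=t\,R(\theta_x(t))e_{12}R(\theta_x(t))^*,\qquad H_x(t)=t\,P(\theta_x(t)).
\]
Both matrices have norm $t$, so $U_x,H_x\in\mathcal E$, however wildly $\theta_x$ behaves near $0$. Put $u_x=\psi(U_x)$ and $h_x=\psi(H_x)$.

(F1) Since $H_x\ge0$ and $\|H_x\|\le1$, we have $0\le h_x\le1$. By \eqref{eq:2x2}, $\|H_x(t)-H_y(t)\|\le\min\{t,|\theta_{x-y}(t)|\}$. With the first bound in \eqref{eq:theta}, this gives $\|h_x-h_y\|\le\max\{\eta_N,\max_{n\le N}|x_n-y_n|\}$ for every $N$, and continuity follows.

(F2) Let $d=x-y\in c_0$ and $L(t)=R(\theta_d(t))-1$. By \eqref{eq:2x2} and the second bound in \eqref{eq:theta}, $L(t)\to0$ as $t\to0$, so $L\in\mathcal E$. Put $W=1+\psi(L)$. As $1+L(t)$ is unitary, $L+L^*+L^*L=0=L+L^*+LL^*$; applying $\psi$ gives $W^*W=WW^*=1$. Pointwise, $R(\theta_d)P(\theta_y)R(\theta_d)^*=P(\theta_d+\theta_y)=P(\theta_x)$, so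
\[
Wh_yW^*=\psi\bigl(H_y+LH_y+H_yL^*+LH_yL^*\bigr)=\psi\bigl((1+L)H_y(1+L)^*\bigr)=h_x .
\]

(F3) Pointwise, $U_x^2=0$ and $U_x^*U_x=H_x^2$. Hence $u_x^2=0$ and $u_x^*u_x=h_x^2$.

(F4) The matrix $H_x(t)$ is $t$ times a projection and $G_n(0)=0$, so $G_n(H_x)(t)=G_n(t)P(\theta_x(t))$. Where $G_n(t)\neq0$ we have $f_n(t)=1$ and $\theta_x(t)=x_n$. Thus $G_n(H_x)=G_n\otimes P(x_n)$ and $G_n(h_x)=\psi(G_n\otimes P(x_n))$. By \eqref{eq:psi} and \eqref{eq:2x2},
\[
\|b_0G_n(h_x)\|=\|\psi(G_n\otimes e_{11}P(x_n))\|=|\sin x_n|\max_{\sigma(|u|)}G_n=|\sin x_n|,
\]
where the last step uses $s_n\in\sigma(|u|)$.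
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Propositions~\ref{prop:family} and~\ref{prop:phi} give $\varphi$ with (1)--(3). Let $Y$ be $\operatorname{Aut}(A)$ or the set of inner automorphisms $\alpha$ with $\|\alpha-\mathrm{id}\|\le2\varepsilon$, and let $E$ be the restriction of conjugacy to $Y$. By (1), $\varphi$ maps into $Y$. The $E$-classes are the nonempty sets $\mathcal C\cap Y$, and $\varphi^{-1}(\mathcal C\cap Y)=\varphi^{-1}(\mathcal C)$. So (2) and (3) are the hypotheses of Corollary~\ref{cor:criterion}.
\end{proof}

The hypotheses were used as follows. The infinite spectrum provides infinitely many independent angles; nilpotence gives the room to rotate and, through Lemma~\ref{lem:rigid}, the passage from $\varphi(x)$ back to $h_x$; the bound $\varepsilon\le1$ keeps the spectra in a short arc in that lemma; and $b_0$ together with separability gives meagerness.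

\section{Condition (N) in simple algebras}\label{sec:simple}

The two equations in (N) are easy to arrange. Fix the continuous functions $\mathbb R\to[0,1]$
\[
g_0(t)=(1-3|t|)_+,\qquad g_1(t)=(1-3|t-1|)_+,\qquad g(t)=\min\{1,(3t-1)_+\}.
\]
Then $g_0(0)=g_1(1)=1$ and $g(0)=g_1(0)=0$. Also $gg_1=g_1$ and $g_0g=0$, since $g=1$ on $[\frac23,\infty)$ and $g=0$ on $(-\infty,\frac13]$. Hence for all $b=b^*$ and $y$ in $A$,
\begin{equation}\label{eq:corner}
b_0=g(b),\quad w=g_1(b)\,y\,g_0(b)\qquad\Longrightarrow\qquad b_0w=w,\quad wb_0=0 .
\end{equation}
The work lies in making the spectrum of the modulus infinite. The next two lemmas supply an element with infinite spectrum in the right place.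

\begin{lemma}\label{lem:infspec}
Every infinite-dimensional $C^*$-algebra $C$, unital or not, contains a positive element with infinite spectrum.
\end{lemma}

\begin{proof}
Suppose that all positive elements of $C$ have finite spectrum. Let $D$ be a maximal abelian self-adjoint subalgebra of $C$. It is closed, so $D\cong C_0(X)$ for a locally compact Hausdorff space $X$. By maximality, every self-adjoint element of $C$ that commutes with $D$ lies in $D$.

We claim that $X$ is finite. If $\Omega\subseteq X$ is open and infinite, two distinct points of $\Omega$ have disjoint compact neighborhoods $K,K'\subseteq\Omega$. As $\Omega=(\Omega\setminus K)\cup(\Omega\setminus K')$, we may assume that the open set $\Omega\setminus K$ is infinite. If $X$ were infinite, repeating this step in $\Omega\setminus K$ would produce pairwise disjoint nonempty open sets $U_1,U_2,\dots$, the interiors of the successive sets $K$. Take $k_n\in C_0(X)$ with $0\le k_n\le1$, vanishing outside $U_n$ and equal to $1$ at some point of $U_n$. Then $\sum_n2^{-n}k_n$ is positive and takes all the values $2^{-n}$, so its spectrum is infinite. This proves the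 claim, and $D=\operatorname{span}\{p_1,\dots,p_m\}$ with pairwise orthogonal nonzero projections $p_i$.

Put $p=\sum_ip_i$, the unit of $D$. For $c\in C$, the element $d=(1-p)c^*c(1-p)$, computed in the unitization, is a self-adjoint element of $C$ with zero product with every $p_i$. So $d\in D$ and $d=pd=0$. Thus $c=cp$ for all $c\in C$, and taking adjoints, $p$ is a unit for $C$. Hence $C=\sum_{i,j}p_iCp_j$. A self-adjoint element of $p_iCp_i$ commutes with all $p_j$, so it lies in $p_iD=\mathbb Cp_i$; therefore $p_iCp_i=\mathbb Cp_i$. If $c,c'\in p_iCp_j$ and $c\ne0$, then $cc^*=\lambda p_i$ with $\lambda>0$ and $c^*c'\in p_jCp_j=\mathbb Cp_j$, so $c'=\lambda^{-1}c(c^*c')\in\mathbb Cc$. Thus $\dim p_iCp_j\le1$ and $\dim C\le m^2$, a contradiction.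
\end{proof}

\begin{lemma}\label{lem:hered}
Let $A$ be simple and infinite-dimensional, and let $0\ne a\in A$ be positive. Then $C=\overline{aAa}$ is an infinite-dimensional $C^*$-subalgebra of $A$.
\end{lemma}

\begin{proof}
The set $aAa$ is a self-adjoint subspace with $(aAa)A(aAa)\subseteq aAa$. So $C$ is a $C^*$-subalgebra with $CAC\subseteq C$, and $0\ne a^2\in C$. Suppose that $\dim C<\infty$. Then $C$ is a direct sum of matrix algebras and contains a projection $p\ne0$ with $pCp=\mathbb Cp$. For $x\in A$ we have $pxp\in C$, so $pxp=p(pxp)p\in\mathbb Cp$. The algebraic ideal generated by $p$ is dense in $A$ by simplicity. It therefore contains an element at distance less than $1$ from the unit, which is invertible, and so it equals $A$. Write $1=\sum_{i=1}^ka_ipc_i$ with $a_i,c_i\in A$. For each $x\in A$,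
\[
x=1\cdot x\cdot1=\sum_{i,j}a_i\,(pc_ixa_jp)\,c_j\in\operatorname{span}\{a_ipc_j:1\le i,j\le k\},
\]
so $\dim A\le k^2$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:simpleN}
Every infinite-dimensional simple unital $C^*$-algebra $A$ satisfies \textup{(N)}.
\end{proposition}

\begin{proof}
Since $A\ne\mathbb C1$, there is a self-adjoint $b\in A$ that is not a scalar, and its spectrum has at least two points. Replacing $b$ by $\lambda b+\mu1$ with real $\lambda,\mu$, we may assume $0,1\in\sigma(b)$. Then $g_1(b)\ne0$ and $g_0(b)\neq0$. If $g_1(b)Ag_0(b)=0$, then $g_1(b)$ annihilates the closed ideal generated by $g_0(b)$, which is $A$ by simplicity, so $g_1(b)=0$. Hence there is $y\in A$ with $w=g_1(b)yg_0(b)\ne0$. With $b_0=g(b)$, \eqref{eq:corner} gives $b_0w=w$ and $wb_0=0$. Then $|w|^2b_0=0$, and $|w|b_0=0$ by \eqref{eq:eigen}.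

The spectrum of $|w|$ may be finite. We therefore keep the partial isometry of $w$ and change the modulus. By Lemmas~\ref{lem:hered} and~\ref{lem:infspec}, there is a positive $z\in\overline{|w|A|w|}$ with infinite spectrum. Represent $A\subseteq B(H)$, let $w=v|w|$ be the polar decomposition, and put $u=vz$. Write $z=\lim_k|w|x_k|w|$ with $x_k\in A$. Then $u=\lim_kwx_k|w|\in A$, and this formula gives $b_0u=u$ and $ub_0=0$. From $v^*v|w|=|w|$ we get $v^*vz=z$, so $u^*u=zv^*vz=z^2$ and $|u|=z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
Proposition~\ref{prop:findim} gives (i)$\Rightarrow$(ii), and (ii)$\Rightarrow$(iii) was shown in Section~\ref{sec:intro}. If (i) fails, then $A$ satisfies (N) by Proposition~\ref{prop:simpleN}, and (iii) fails by Theorem~\ref{thm:main}.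
\end{proof}

\section{Algebras that are not simple}\label{sec:nonsimple}

Part (b) of Theorem~\ref{thm:nonsimple} is the model of Section~\ref{sec:model} with a general coefficient algebra.

\begin{proof}[Proof of Theorem~\ref{thm:nonsimple}\textup{(b)}]
If $\dim B<\infty$, then $\dim M_n(B)<\infty$, and conjugacy is smooth by Proposition~\ref{prop:findim}, hence classifiable. If $\dim B=\infty$, take a positive $z\in B$ with infinite spectrum (Lemma~\ref{lem:infspec}), and put $b_0=e_{11}\otimes1$ and $u=e_{12}\otimes z$ in $M_n(B)=M_n\otimes B$. Then $b_0u=u$, $ub_0=0$ and $|u|=e_{22}\otimes z$ has infinite spectrum. So (N) holds and Theorem~\ref{thm:main} applies.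
\end{proof}

For part (a) we want to find (N) in a quotient of a subalgebra and lift it. Arbitrary lifts of $b_0$ and $u$ need not satisfy the two equations, but cutting down as in \eqref{eq:corner} restores them without changing the image of $u$.

\begin{lemma}\label{lem:lift}
Let $D\subseteq A$ be a $C^*$-subalgebra and $q:D\to Q$ a surjective $*$-homomorphism. If $Q$ satisfies \textup{(N)}, so does $A$.
\end{lemma}

\begin{proof}
Let $b_0,u\in Q$ be as in (N). Choose $y\in D$ with $q(y)=u$ and $b=b^*\in D$ with $q(b)=b_0$ (the real part of any lift). Put $\tilde b_0=g(b)$ and $\tilde u=g_1(b)yg_0(b)$ in $A$. By \eqref{eq:corner}, $\tilde b_0\tilde u=\tilde u$ and $\tilde u\tilde b_0=0$. The subalgebra $D$ need not contain the unit of $A$, so write $g_0=1-r$ with $r(0)=0$. Then $g_1(b),r(b)\in D$ and $\tilde u=g_1(b)y-g_1(b)yr(b)\in D$. By \eqref{eq:eigen}, $g_1(b_0)u=g_1(1)u=u$ and $ur(b_0)=r(0)u=0$, so $q(\tilde u)=u$. Hence $q(|\tilde u|)=|u|$, and $\sigma(|\tilde u|)\cup\{0\}\supseteq\sigma(|u|)$ is infinite.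
\end{proof}

A $C^*$-algebra is \emph{of type I} if each of its nonzero quotients $Q$ contains a positive element $c\neq0$ such that $\overline{cQc}$ is commutative. We use the textbook fact that the image of an irreducible representation $\pi:A\to B(H)$ of a type I algebra contains $K(H)$. The \emph{CAR algebra} $M_{2^\infty}$ is the $C^*$-completion of the infinite tensor product $M_2\otimes M_2\otimes\cdots$. It is infinite-dimensional, and splitting off the first factor gives $M_{2^\infty}\cong M_2(M_{2^\infty})$.

\begin{theorem}[Glimm; {\cite[\S6.7]{Pedersen}}]\label{thm:glimm}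
If a separable $C^*$-algebra $A$ is not of type I, there are a $C^*$-subalgebra $D\subseteq A$ and a surjective $*$-homomorphism from $D$ onto $M_{2^\infty}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:nonsimple}\textup{(a)}]
Suppose that conjugacy in $\operatorname{Aut}(A)$ is classifiable. By Theorem~\ref{thm:main}, (N) fails for $A$. The algebra $M_{2^\infty}\cong M_2(M_{2^\infty})$ satisfies (N) by the proof of part (b). If $A$ were not of type I, Theorem~\ref{thm:glimm} and Lemma~\ref{lem:lift} would give (N) for $A$. So $A$ is of type I.

Let $\pi:A\to B(H)$ be irreducible with $\dim H=\infty$. Then $K(H)+\mathbb C1\subseteq\pi(A)$. Suppose that the inclusion is strict; we derive (N). Let $\kappa:A\to\pi(A)/K(H)$ be $\pi$ followed by the quotient map. The unital $C^*$-algebra $\pi(A)/K(H)$ is not $\mathbb C1$, so, as in the proof of Proposition~\ref{prop:simpleN}, it has a self-adjoint element with $0$ and $1$ in its spectrum. Lift this element to $b=b^*\in A$, and put $b'=g_1(b)$, $b''=g_0(b)$, $b_0=g(b)$. Then $1\in\sigma(\kappa(b'))$ and $1\in\sigma(\kappa(b''))$.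

Let $H'$ and $H''$ be the spectral subspaces of $\pi(b')$ and $\pi(b'')$ for the interval $[\frac12,1]$. They are infinite-dimensional. Indeed, if the projection $E'$ onto $H'$ had finite rank, then $\|\kappa(b')\|\le\|\pi(b')(1-E')\|\le\frac12$, contrary to $1\in\sigma(\kappa(b'))$; the same argument applies to $b''$ and $H''$. The operators $\pi(b')$ and $\pi(b'')$ restrict to invertible operators on $H'$ and $H''$, with spectra in $[\frac12,1]$.

Choose orthonormal sequences $(\xi_k)$ in $H'$ and $(\eta_k)$ in $H''$, and let $Y=\sum_k2^{-k}\langle\,\cdot\,,\eta_k\rangle\xi_k\in K(H)$. Choose $y\in A$ with $\pi(y)=Y$ and put $u=b'yb''$. By \eqref{eq:corner}, $b_0u=u$ and $ub_0=0$. Take $\zeta_k\in H''$ with $\pi(b'')\zeta_k=\eta_k$. Then $\pi(u)\zeta_k=2^{-k}\pi(b')\xi_k$, and these vectors are linearly independent because $\pi(b')$ is injective on $H'$. So the compact operator $\pi(u)$ has infinite rank, and so does the positive compact operator $|\pi(u)|=\pi(|u|)$. Its eigenspaces for nonzero eigenvalues are finite-dimensional, so its spectrum is infinite. Hence $\sigma(|u|)$ is infinite and (N) holds, a contradiction.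
\end{proof}

\begin{remark}
Condition (N) fails for $K(H)+\mathbb C1$ with $H$ separable and infinite-dimensional, so Theorem~\ref{thm:main} says nothing about this algebra. Indeed, if $b_0,u$ were as in (N), then $u$ and $u^*$ would have infinite rank, since $\sigma(|u|)$ is infinite. From $(b_0-1)u=0$ and $b_0u^*=0$, both $b_0-1$ and $b_0$ would have infinite-dimensional kernel. But $\lambda1+k$ with $k$ compact has finite-dimensional kernel unless $\lambda=0$, and the scalar parts of $b_0-1$ and $b_0$ cannot both vanish. As in Remark~\ref{rem:b0}, nilpotent elements whose modulus has infinite spectrum are present, and what is missing is $b_0$.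
\end{remark}

\begin{thebibliography}{9}

\bibitem{Gao} S.~Gao, \emph{Invariant Descriptive Set Theory}.

\bibitem{Hjorth} G.~Hjorth, \emph{Classification and Orbit Equivalence Relations}, AMS, 2000.

\bibitem{OWR} \texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3392/\allowbreak OWR\_2014\_02.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\bibitem{Pedersen} Pedersen, \emph{$C^*$-Algebras and their Automorphism Groups}.

\end{thebibliography}
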